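\title{A sharp lower bound for the circular chromatic index\\ of snarks of girth five}

\begin{abstract}
We prove that a cubic graph of girth at least $5$ on $2k\ge 18$ vertices that is not $3$-edge-colorable has circular chromatic index at least $3+\frac{8}{3(k-1)}$. No connectivity assumption is needed, and the bound is attained by snarks on $8m+2$ vertices for every $m\ge2$. It follows that $8/3$ is the best constant $b$ in the asymptotic inequality $\chi'_c\ge 3+b/k$ for cyclically $4$-edge-connected snarks of girth at least $5$, as conjectured. The proof sorts the vertices of an infinite cyclic cover of the graph into levels and bounds how often a level can be empty.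
\end{abstract}

\section{The problem and the result}\label{sec:intro}

A graph is \emph{cubic} if every vertex has degree $3$. The \emph{girth} is the length of a shortest cycle; loops and pairs of parallel edges count as cycles of length $1$ and $2$, so a graph of girth at least $5$ is simple. An edge-cut is \emph{cycle-separating} if its removal separates two cycles, and the \emph{cyclic edge-connectivity} is the minimum size of such a cut. A \emph{$3$-edge-coloring} colors the edges with three colors so that adjacent edges receive different colors. A cubic graph is of \emph{class $2$} if it has no $3$-edge-coloring, and a \emph{snark} is a cubic graph of chromatic index $4$; every snark is of class $2$.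

For integers $p\ge 2q\ge 2$, a \emph{$(p,q)$-edge-coloring} of a graph $G$ is a map $\varphi\colon E(G)\to\{0,1,\dots,p-1\}$ with
\[
q\le|\varphi(e)-\varphi(e')|\le p-q\qquad\text{for all adjacent edges } e,e'.
\]
If the colors are placed in order around a circle, that is, read in $\mathbb Z_p$, the condition says that adjacent edges have colors at circular distance at least $q$. The \emph{circular chromatic index} is
\[
\chi'_c(G)=\min\{p/q:\ G \text{ has a } (p,q)\text{-edge-coloring}\}.
\]

In a cubic graph the three colors at a vertex cut the circle into three arcs of length at least $q$, so $p\ge3q$. If $p=3q$, then $\lfloor\varphi/q\rfloor\in\{0,1,2\}$ is a $3$-edge-coloring, because colors that differ by at least $q$ have different values of $\lfloor\varphi/q\rfloor$. Hence a cubic graph of class $2$ has $\chi'_c>3$, and the excess $\chi'_c-3$ measures how much slack the circle needs before the graph can be colored. How small can the excess be for a graph of given order? Heuristically, write $p=3q+s$ with $s$ much smaller than $q$. At each vertex the three colors are equally spaced up to an error $s$, so near any vertex one sees an ordinary $3$-edge-coloring.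 The only way to avoid a global $3$-edge-coloring is that the three colors drift around the circle as one walks through the graph, by at most about $s$ per vertex, until they have changed places, which is a drift of about $q$. This takes on the order of $q/s$ vertices, so one expects the excess $s/q$ to be at least a constant divided by the number of vertices. The question is the value of the constant.

For integers $g$ and $\lambda_c$, let $b(g,\lambda_c)$ be the largest constant such that
\begin{equation}\label{eq:b}
\chi'_c(G)\ \ge\ 3+\frac{b(g,\lambda_c)}{k}
\end{equation}
holds for all but finitely many snarks $G$ with $2k$ vertices, girth at least $g$ and cyclic edge-connectivity at least $\lambda_c$. We take this problem, the following known facts and the conjecture below from \cite{source}. One has $b(2,1)=2$, and $b(5,\lambda_c)\ge 5/2$ for every $\lambda_c$. For every positive integer $m$, the class of generalized type~1 Blanu\v{s}a snarks contains a snark on $8m+2$ vertices, of girth at least $5$ and cyclic edge-connectivity at least $4$, with circular chromatic index $3+\frac{2}{3m}$; this gives $b(5,4)\le 8/3$. The conjecture is that $b(5,4)=8/3$. We prove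 it in a sharper form.

\begin{theorem}\label{thm:main}
Let $G$ be a finite cubic graph of class $2$ and girth at least $5$ with $2k\ge18$ vertices. Then
\[
\chi'_c(G)\ \ge\ 3+\frac{8}{3(k-1)}\ >\ 3+\frac{8/3}{k}.
\]
\end{theorem}

\begin{corollary}\label{cor:b}
We have $b(5,\lambda_c)\ge 8/3$ for every $\lambda_c$, and $b(5,1)=b(5,2)=b(5,3)=b(5,4)=8/3$. For every $m\ge2$, the bound of Theorem~\ref{thm:main} is attained by the snark on $8m+2$ vertices with circular chromatic index $3+\frac{2}{3m}$.
\end{corollary}

\begin{proof}
Only finitely many cubic graphs have fewer than $18$ vertices, so Theorem~\ref{thm:main} gives $b(5,\lambda_c)\ge8/3$. The snark on $8m+2$ vertices has $k=4m+1$. If \eqref{eq:b} holds with a constant $b$ for all but finitely many of these snarks, then $b\le\frac{2(4m+1)}{3m}$ for all large $m$, and letting $m\to\infty$ gives $b\le 8/3$. All of these snarks have girth at least $5$ and cyclic edge-connectivity at least $4$, so they belong to the class defining $b(5,\lambda_c)$ for each $\lambda_c\le 4$, and $b(5,\lambda_c)\le 8/3$ for these $\lambda_c$. Finally $k-1=4m$ gives $\frac{8}{3(k-1)}=\frac{2}{3m}$, and $2k\ge18$ when $m\ge2$.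
\end{proof}

Theorem~\ref{thm:main} follows from a statement about a single coloring.

\begin{proposition}\label{prop:key}
Let $G$ be a finite cubic graph of class $2$ and girth at least $5$ with $2k$ vertices. If $G$ has a $(3t+s,t)$-edge-coloring with $s\ge1$ and $t\ge 3s$, then
\begin{equation}\label{eq:key}
k\ \ge\ \frac{8t}{3s}+1 .
\end{equation}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:key}]
Let $\chi'_c(G)=p/t$ be attained by a $(p,t)$-edge-coloring. As shown above, $p=3t+s$ with $s\ge1$, and $\chi'_c(G)=3+s/t$. If $t<3s$, then $s/t>\frac13\ge\frac{8}{3(k-1)}$, because $k-1\ge8$; this is the only use of the hypothesis $2k\ge18$. If $t\ge3s$, then \eqref{eq:key} says that $s/t\ge\frac{8}{3(k-1)}$.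
\end{proof}

Section~\ref{sec:ten} proves the smallest case $(s,t)=(1,3)$ of Proposition~\ref{prop:key} by hand; it contains the main idea and shows where the number $8/3$ comes from. Sections~\ref{sec:cover}--\ref{sec:end} prove the proposition in general.

\section{The smallest case: $(10,3)$-colorings}\label{sec:ten}

A \emph{half-edge} of a graph is a pair $(v,e)$ with $v$ an end of the edge $e$. We shall repeatedly color the half-edges of a cubic graph with three colors so that the three half-edges at each vertex receive different colors. If the two halves of every edge agree, this is a $3$-edge-coloring.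

Let $G$ be a cubic graph of class $2$ and girth at least $5$ with $2k$ vertices, and let $\varphi$ be a $(10,3)$-edge-coloring of $G$. Proposition~\ref{prop:key} claims that $k\ge9$; by the case $m=2$ of the known facts, this is best possible.

\medskip\noindent\emph{Labels and levels.} The three colors at a vertex cut $\mathbb Z_{10}$ into arcs of lengths $3,3,4$, so they form a set $\{x,x+3,x+6\}$. Multiply all colors by $7$ and call $7\varphi(e)\in\mathbb Z_{10}$ the \emph{label} of $e$. Since $7\cdot 3\equiv1\pmod{10}$, the labels at a vertex are three consecutive residues $7x,\,7x+1,\,7x+2$. Call the middle one the \emph{level} of the vertex, and let $V_j$ be the set of vertices of level $j\in\mathbb Z_{10}$. An edge of label $j$ has its ends in $V_{j-1}\cup V_j\cup V_{j+1}$, and each vertex of this set lies on exactly one edge of label $j$. Thus $G$ is wrapped around a circle of ten levels.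

\medskip\noindent\emph{Parity.} For fixed $x$, the edges with color in $\{x+7,x+8,x+9\}$ form a matching. A color set $\{y,y+3,y+6\}$ avoids three consecutive colors only along its arc of length $4$, so the vertices missed by this matching are exactly those with color set $\{x,x+3,x+6\}$. These form one level, and their number is even. Write $|V_j|=2w_j$, so that $\sum_j w_j=k$. If no level were empty we would get $k\ge10$. The task is to show that empty levels save at most $1$.

\medskip\noindent\emph{One empty level.} After adding a constant to all labels, let $V_0=\emptyset$. Write the other levels as $1,\dots,9$, read the labels at a vertex of level $i$ as the integers $i-1,i,i+1\in\{0,\dots,10\}$, and color each half-edge by this integer modulo $3$. The two halves of an edge agree, except for the set $X_0$ of label-$0$ edges joining $V_1$ to $V_9$, which are read as $0$ at $V_1$ and as $10\equiv1$ at $V_9$. Since $G$ is of class $2$, $X_0\ne\emptyset$; in particular the levels next to an empty level are not empty. Each label-$0$ edge at $V_1$ lies inside $V_1$ or in $X_0$, so $|X_0|\equiv|V_1|\equiv0\pmod 2$. Call the empty level \emph{thin} if $|X_0|=2$ and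 \emph{thick} if $|X_0|\ge4$. In the thick case the matching $X_0$ forces $w_1,w_9\ge2$, so a thick empty level is paid for by its neighbors.

\medskip\noindent\emph{Two empty levels.} Suppose that also $V_i=\emptyset$ with $i\in\{2,5,8\}$. The edges between the levels $1,\dots,i-1$ and the levels $i+1,\dots,9$ have label $i$ or belong to $X_0$. Exchange the colors $0$ and $1$ on all half-edges at the levels $i+1,\dots,9$. The label-$i$ edges keep the color $2$ on both halves, and the edges of $X_0$ now have color $0$ on both halves. This is a $3$-edge-coloring of $G$, a contradiction. So two empty levels differ by $3,4,6$ or $7$.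

\medskip\noindent\emph{Counting.} Two small facts finish the argument; both are used again in the general proof.

\begin{lemma}\label{lem:count}
Let $d\ge2$ and let $w_0,\dots,w_d$ be nonnegative integers with $w_0=w_d=0$ such that $w_{z-1},w_{z+1}\ge2$ whenever $0<z<d$ and $w_z=0$. Then $W=w_1+\dots+w_{d-1}\ge d-1$, and $W\ge d$ unless $w_1=\dots=w_{d-1}=1$.
\end{lemma}

\begin{proof}
Let $n$ be the number of $z$ with $0<z<d$ and $w_z=0$. If $n=0$, all $d-1$ terms are at least $1$. If $n\ge1$, let $z_0$ be the smallest such $z$. The indices $z+1$, for the $n$ values of $z$, and the index $z_0-1$ are $n+1$ distinct indices with $w\ge2$, and they differ from $0$ and $d$ because $w_0=w_d=0$. Hence $W\ge(d-1-n)+(n+1)=d$.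
\end{proof}

\begin{lemma}\label{lem:small}
Let $H$ be a graph without cycles of length at most $4$. If $H$ has $4$ vertices, it has at most $3$ edges. If $H$ has $6$ vertices and maximum degree at most $3$, it has at most $6$ edges.
\end{lemma}

\begin{proof}
On $4$ vertices $H$ is a forest. On $6$ vertices the bound holds if all degrees are at most $2$. Otherwise let $u$ have degree $3$. Its neighbors are pairwise nonadjacent (no triangle), and each of the two remaining vertices is adjacent to at most one neighbor of $u$ (no $4$-cycle). This leaves at most $3+2+1=6$ edges.
\end{proof}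

If there is no thin empty level, each empty level $z$ is followed by a level with $w_{z+1}\ge2$, so $k\ge10$. Otherwise the thin empty levels cut the circle into segments whose lengths $d$ are $10$, or $3+7$, or $4+6$, or $3+3+4$. By Lemma~\ref{lem:count} a segment of length $d$ contributes $W\ge d-1$ to $k$. If $d\in\{3,4\}$ and $W=d-1$, the segment has $2(d-1)$ vertices and is left by exactly four edges, two at each thin level, so it spans $\frac12(6(d-1)-4)=3d-5$ edges: $4$ edges on $4$ vertices or $7$ edges on $6$ vertices, against Lemma~\ref{lem:small}. So $W\ge d$ for $d\in\{3,4\}$, and the four patterns give $k\ge 9$, $k\ge3+6$, $k\ge4+5$ and $k\ge3+3+4$. In every case $k\ge9$.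

\medskip\noindent\emph{Where $8/3$ comes from.} For a $(3t+s,t)$-edge-coloring there will be $N=3t+s$ levels in a period, with $\sum w_j=ks$. Put $\varepsilon=s/t$. The average of $w_j$ is $ks/N=k\varepsilon/(3+\varepsilon)$. If one level in $d$ is empty and all others have $w_j=1$, this average is $(d-1)/d$, so $k\varepsilon$ tends to $3(d-1)/d$ as $\varepsilon\to0$. Without empty levels one would guess the constant $3$. The color exchange above suggests that the distance between consecutive thin empty levels is typically a multiple of $3$, and the values $d=3,6,9$ give the constants $2$, $5/2$ and $8/3$. Girth $5$ excludes $d=3$ by Lemma~\ref{lem:small}. The heart of the matter is to exclude $d=6$.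

\medskip\noindent\emph{What changes in general.} Three difficulties are invisible for $N=10$. First, for $s>1$ no multiplication turns the colors at a vertex into consecutive residues; each edge needs $s$ labels per period, and we pass to a cover of $G$ (Section~\ref{sec:cover}). Second, a period of the cover winds $s$ times around $G$, so the color exchange must be turned into an integer count of windings (Section~\ref{sec:cuts}). Third, the counting bound $W\ge d-1$ is too weak for $d=6$ and $d=7$. For $(s,t)=(1,5)$ there are $16$ levels and \eqref{eq:key} asks for $k\ge15$, while the patterns $10+6$ and $9+7$ give only $9+5$ and $8+6$. Section~\ref{sec:ladders} recolors such segments.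

\section{The cyclic cover and its levels}\label{sec:cover}

From now on $G$ is as in Proposition~\ref{prop:key}, $N=3t+s$ with $t\ge 3s\ge3$, and $\varphi\colon E(G)\to\{0,\dots,N-1\}$ is an $(N,t)$-edge-coloring.

\subsection*{The cover}
Let $v$ be a vertex with edges $e_0,e_1,e_2$, numbered so that $\varphi(e_0)<\varphi(e_1)<\varphi(e_2)$. The \emph{rank} of the half-edge $(v,e_i)$ is $r(v,e_i)=i$. The coloring condition gives
\begin{equation}\label{eq:gaps}
\varphi(e_1)=\varphi(e_0)+t+\alpha,\qquad \varphi(e_2)=\varphi(e_1)+t+\beta,\qquad \alpha,\beta\ge0,\quad \alpha+\beta\le s,
\end{equation}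
the last inequality because $\varphi(e_2)-\varphi(e_0)\le N-t=2t+s$.

The rank colors the half-edges at each vertex with three different colors, but the two halves of an edge may have different ranks. We repair this by unrolling $G$. Let $\Gamma$ be the infinite graph with vertices $(v,\rho)$ and edges $(e,\rho)$, where $v\in V(G)$, $e\in E(G)$, $\rho\in\mathbb Z$, in which the edge $(e,\rho)$ with $e=uv$ joins $(u,\rho-r(u,e))$ to $(v,\rho-r(v,e))$. Thus $(v,\rho)$ lies on the edges $(e_0,\rho)$, $(e_1,\rho+1)$, $(e_2,\rho+2)$. We call $(v,\rho)$ and $(e,\rho)$ \emph{lifts} of $v$ and $e$. The projection that forgets $\rho$ maps the three edges at $(v,\rho)$ bijectively onto the three edges at $v$, and the shift $\tau\colon(\cdot,\rho)\mapsto(\cdot,\rho+1)$ is an automorphism of $\Gamma$.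

The graph $\Gamma$ has girth at least $5$. Indeed, a cycle of length $\ell$ in $\Gamma$ projects to a closed walk of length $\ell$ in $G$ in which consecutive edges are distinct, and the part of this walk between the two visits to the first repeated vertex is a cycle of $G$ of length at most $\ell$.

Put $\chi(e,\rho)=\rho\bmod 3$. This is a $3$-edge-coloring of $\Gamma$ with $\chi\circ\tau=\chi+1$: the cover is $3$-edge-colorable, but the colors rotate from one copy of $G$ to the next.

\subsection*{Labels}
For $s=1$ the labels of Section~\ref{sec:ten} are the residues $-3\varphi(e)$ modulo $N$, and the natural integer lift is $\rho N-3\varphi(e)$, which is congruent to $\rho$ modulo $3$. For general $s$ we take the real number $(\rho N-3\varphi(e))/s=\rho+3(\rho t-\varphi(e))/s$ and round it up to the nearest integer congruent to $\rho$ modulo $3$. The \emph{label} of $(e,\rho)$ is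
\[
\lambda(e,\rho)=\rho+3\left\lceil\frac{\rho t-\varphi(e)}{s}\right\rceil .
\]
For $j\in\mathbb Z$ let the \emph{window} $I_j\subseteq\mathbb Z_N$ be the set of residues of $jt,\,jt+1,\dots,jt+s-1$.

\begin{lemma}\label{lem:labels}
\begin{enumerate}
\item[(a)] $\lambda\equiv\chi\pmod3$.
\item[(b)] The labels of the three edges at a vertex of $\Gamma$ are consecutive integers.
\item[(c)] For every edge $g$ of $\Gamma$, $\lambda(\tau g)\ge\lambda(g)+10$ and $\lambda(\tau^sg)=\lambda(g)+N$.
\item[(d)] An edge $e$ of $G$ has a lift of label $j$ if and only if $\varphi(e)\in I_j$, and then this lift is unique.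
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) is immediate. For (b), consider $(v,\rho)$ and put $z=\rho t-\varphi(e_0)$. By \eqref{eq:gaps} the three labels are
\[
\rho+3\left\lceil\tfrac zs\right\rceil,\qquad \rho+1+3\left\lceil\tfrac{z-\alpha}s\right\rceil,\qquad \rho+2+3\left\lceil\tfrac{z-\alpha-\beta}s\right\rceil .
\]
Let $n=\lceil z/s\rceil$. The three ceilings are nonincreasing and, since $\alpha+\beta\le s$, at least $n-1$. So they are $(n,n,n)$, $(n,n,n-1)$ or $(n,n-1,n-1)$, and the labels minus $\rho+3n$ are $(0,1,2)$, $(0,1,-1)$ or $(0,-2,-1)$.

For (c), replacing $\rho$ by $\rho+1$ raises the ceiling by at least $\lfloor t/s\rfloor\ge3$, so the label rises by at least $1+3\cdot3=10$. Replacing $\rho$ by $\rho+s$ raises the ceiling by exactly $t$, so the label rises by $s+3t=N$.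

For (d), a lift of label $j$ has the form $(e,j-3a)$ by (a), and it has label $j$ if and only if $a=\lceil((j-3a)t-\varphi(e))/s\rceil$. This means $(a-1)s<(j-3a)t-\varphi(e)\le as$, that is, $jt-aN\le\varphi(e)<jt-aN+s$. Such an $a$ exists if and only if $\varphi(e)\in I_j$, and it is unique because the intervals for different $a$ are disjoint.
\end{proof}

\subsection*{Levels}
The \emph{level} of a vertex of $\Gamma$ is the middle one of its three labels; $V_j$ is the set of vertices of level $j\in\mathbb Z$. By Lemma~\ref{lem:labels}(c), $\tau$ raises the smallest label at a vertex, and hence the level, by at least $10$, and $\tau^s$ raises the level by exactly $N$. Thus $\tau^sV_j=V_{j+N}$. The vertices of $\Gamma$ fall into $2ks$ orbits under $\tau^s$, and each orbit has exactly one vertex in any $N$ consecutive levels, so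
\begin{equation}\label{eq:sumv}
\sum_{j=i+1}^{i+N}|V_j|=2ks\qquad\text{for every } i .
\end{equation}
A vertex lies on an edge of label $j$, and then on exactly one, if and only if its level is $j-1$, $j$ or $j+1$. Hence
\begin{equation}\label{eq:match}
\text{the edges of label $j$ form a perfect matching of } V_{j-1}\cup V_j\cup V_{j+1}.
\end{equation}

\begin{lemma}\label{lem:even}
Every $|V_j|$ is even.
\end{lemma}

\begin{proof}
As in Section~\ref{sec:ten}, we show that $V_j$ projects bijectively onto the set of vertices missed by a matching of $G$. For $e\in E(G)$ let $y(e)$ be the representative of $\varphi(e)-jt$ modulo $N$ in $[-t,2t+s)$. Adjacent edges have $|y(e)-y(e')|\ge t$. By Lemma~\ref{lem:labels}(d), for $|i|\le2$ the edge $e$ has a lift of label $j+i$ if and only if $y(e)\in J_i$, where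
\[
J_{-1}=[-t,-t+s),\quad J_0=[0,s),\quad J_1=[t,t+s),\quad J_2=[2t,2t+s),\quad J_{-2}=[t+s,t+2s);
\]
for $J_{-2}$ note that $-2t+N=t+s$. Let $Y=[t+s,2t+s)$. It is disjoint from $J_{-1},J_0,J_1$, and it contains $J_2$ and $J_{-2}$ because $s\le t$. As $Y$ has length $t$, the edges with $y(e)\in Y$ form a matching $M$, and the number of vertices of $G$ missed by $M$ is even.

A vertex of $V_j$ has labels $j-1,j,j+1$, so the edges at its projection have their values of $y$ in $J_{-1},J_0,J_1$, and the projection is missed by $M$. Conversely, let $v$ be missed by $M$. The values at $v$ are $y_1<y_2<y_3$ in $[-t,t+s)$ with $y_2-y_1\ge t$ and $y_3-y_2\ge t$, which forces $0\le y_2<s$. So the edge $e$ at $v$ with $y(e)=y_2$ has a lift of label $j$; let $\hat v$ be the end of this lift over $v$. Its level is $j-1$, $j$ or $j+1$. If it were $j\pm1$, then $\hat v$ would lie on an edge of label $j\pm2$, and $v$ would lie on an edge with $y\in J_{\pm2}\subseteq Y$, that is, on an edge of $M$. So $\hat v\in V_j$. Finally, every vertex of $V_j$ over $v$ lies on a label-$j$ lift of an edge at $v$ with $y\in J_0$. There is only one such edge, since $s\le t$, and it has only one lift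 of label $j$; so $\hat v$ is the only vertex of $V_j$ over $v$.
\end{proof}

Write $|V_j|=2w_j$. Then $w_{j+N}=w_j$, and \eqref{eq:sumv} says that the sum of $w_j$ over a period is $ks$. Since $8N+s=24t+9s$, inequality \eqref{eq:key} is equivalent to
\begin{equation}\label{eq:goal}
\sum_{j=i+1}^{i+N}w_j\ \ge\ \frac{8N+s}{9}.
\end{equation}

\section{Tight cuts and the winding number}\label{sec:cuts}

In Section~\ref{sec:ten} an empty level cut $G$ open along two or more edges. In $\Gamma$ the corresponding object is the boundary of the set $U_j=\bigcup_{i\le j}V_i$. To compare such boundaries when they are more than one copy of $G$ apart, we need intermediate cuts such as the boundary of $U_{j'}\cap\tau^mU_j$, which are not of the form $U_i$. This leads to the following class of sets.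

For a function $h\colon V(G)\to\mathbb Z$, the set $D_h=\{(v,\rho):\rho\le h(v)\}$ is called a \emph{lower set}. Intersections, unions and the shifts $\tau^{\pm1}$ of lower sets are lower sets; they correspond to $\min$, $\max$ and $h\pm1$. Every lower set satisfies $D\subseteq\tau D$, and for any two lower sets $D,D'$ there is an $M$ with $D'\subseteq\tau^MD$, because $G$ is finite. Each $U_j$ is a lower set, since the level of $(v,\rho)$ is strictly increasing in $\rho$. The \emph{top layer} of $D=D_h$ is
\[
T(D)=D\setminus\tau^{-1}D=\{(v,h(v)):v\in V(G)\},
\]
which contains exactly one lift of each vertex of $G$. A half-edge $(v,e)$ of $G$ is \emph{represented} by the vertex $(v,h(v))$ of $T(D)$ together with the lift of $e$ at this vertex, which is $(e,\eta(v,e))$ for the \emph{height} $\eta(v,e)=h(v)+r(v,e)$. For a set $D$ of vertices of $\Gamma$, let $\delta(D)$ be the set of edges with exactly one end in $D$.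

\begin{lemma}\label{lem:heights}
Let $D=D_h$ and let $e=uv$ be an edge of $G$ with $\eta(u,e)\ge\eta(v,e)$. The lifts of $e$ in $\delta(D)$ are the edges $(e,\rho)$ with $\eta(v,e)<\rho\le\eta(u,e)$. In particular:
\begin{enumerate}
\item[(a)] If $e$ has no lift in $\delta(D)$, both halves of $e$ are represented by the two ends of one lift of $e$, which has both ends in $T(D)$.
\item[(b)] If $e$ has exactly one lift $g$ in $\delta(D)$, with ends $\hat u\in D$ and $\hat v\notin D$, then the halves of $e$ are represented by $g$ at $\hat u$ and by $\tau^{-1}g$ at $\tau^{-1}\hat v$.
\end{enumerate}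
\end{lemma}

\begin{proof}
The end of $(e,\rho)$ over $u$ is $(u,\rho-r(u,e))$, which lies in $D$ if and only if $\rho\le\eta(u,e)$; likewise for $v$. This gives the first claim. In (a) the two heights are equal. In (b) we have $g=(e,\eta(u,e))$ and $\eta(v,e)=\eta(u,e)-1$; the end of $g$ over $u$ is $(u,h(u))\in D$ and the end over $v$ is $(v,h(v)+1)\notin D$.
\end{proof}

So $|\delta(D)|$ is the sum over the edges of $G$ of the difference between the two heights: it measures how far the coloring of the half-edges by $\eta\bmod3$ is from being consistent.

\begin{lemma}\label{lem:two}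
Every lower set $D$ has $|\delta(D)|\ge2$. If $|\delta(D)|=2$, the two edges of $\delta(D)$ are lifts of distinct edges of $G$ and have the same color $\chi$.
\end{lemma}

\begin{proof}
Color the half-edges of $G$ by $\eta\bmod 3$. Each vertex sees each color once, so each color occurs on $2k$ half-edges. An edge with equal heights contributes two half-edges of one color. Hence each color occurs an even number of times on the halves of the edges with unequal heights.

If $\delta(D)=\emptyset$, all edges have equal heights and $G$ is $3$-edge-colorable. If only one edge of $G$ has unequal heights and they differ by $1$ or $2$, its two halves have different colors, each occurring once, against parity. This excludes $|\delta(D)|=1$, and it excludes that the edges of a two-element $\delta(D)$ are lifts of the same edge. In the remaining case $\delta(D)=\{g,g'\}$ with $g,g'$ over distinct edges, and by Lemma~\ref{lem:heights}(b) the four halves have colors $\chi(g),\chi(g)-1,\chi(g'),\chi(g')-1$. If $\chi(g)\neq\chi(g')$, we may assume $\chi(g')=\chi(g)+1$, and then the color $\chi(g')$ occurs exactly once, against parity.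
\end{proof}

A lower set $D$ is \emph{tight} if $|\delta(D)|=2$, and $\chi(D)\in\mathbb Z_3$ is then the common color of the edges of $\delta(D)$. Since $\delta(\tau D)=\tau\delta(D)$, the set $\tau D$ is tight if and only if $D$ is, and $\chi(\tau D)=\chi(D)+1$.

The intersection of two tight sets $D,D'$ is tight. To see this, recall the submodular inequality
\[
|\delta(D\cap D')|+|\delta(D\cup D')|\le|\delta(D)|+|\delta(D')|:
\]
an edge counted on the left lies in $\delta(D)$ or in $\delta(D')$, and an edge counted twice on the left has one end in $D\cap D'$ and one end outside $D\cup D'$, so it is counted twice on the right. The right side is $4$, and both terms on the left are at least $2$ by Lemma~\ref{lem:two}. This closure property is the reason for working with cuts of size exactly $2$.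

\subsection*{Gluing}
If $D\subseteq D'\subseteq\tau D$ are tight, the copy $T(\tau D)=\tau D\setminus D$ of $G$ splits into $D'\setminus D$ and $\tau D\setminus D'$, two pieces joined in a ring by two pairs of edges. The next lemma generalizes the color exchange of Section~\ref{sec:ten}: we color the first piece in any way, the second piece by $\chi$, and try to match the two colorings by renaming colors.

\begin{lemma}\label{lem:glue}
Let $D\subseteq D'\subseteq\tau D$ be tight sets such that $\delta(D')$ is disjoint from $\delta(D)$ and from $\delta(\tau D)$, and let $S=D'\setminus D$. Then every edge of $\delta(D)\cup\delta(D')$ has an end in $S$. Let $\psi$ color the edges incident with $S$ with three colors so that the three edges at each vertex of $S$ receive different colors, both edges of $\delta(D)$ receive a color $\xi$, and both edges of $\delta(D')$ receive a color $\zeta$. Then exactly one of the equalities $\xi=\zeta$ and $\chi(D')=\chi(\tau D)$ holds.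
\end{lemma}

\begin{proof}
An edge of $\delta(D)$ has one end in $D\subseteq D'$ and is not in $\delta(D')$, so its other end lies in $D'\setminus D=S$. An edge of $\delta(D')$ has one end outside $D'\supseteq D$ and is not in $\delta(D)$, so its other end lies in $S$.

Suppose that both equalities hold or that neither holds. Then there is a bijection $\sigma$ from $\mathbb Z_3$ to the colors of $\psi$ with $\sigma(\chi(D'))=\zeta$ and $\sigma(\chi(\tau D))=\xi$. Let $S'=\tau D\setminus D'$, so that $T(\tau D)$ is the disjoint union of $S$ and $S'$. Represent the half-edges of $G$ at $T(\tau D)$, and color a half-edge by $\psi$ if it is represented at $S$ and by $\sigma\circ\chi$ if it is represented at $S'$. The three colors at each vertex are different. We check that the two halves of each edge $e$ of $G$ agree, which contradicts the assumption that $G$ is of class $2$.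

Suppose that $e$ has no lift in $\delta(\tau D)$. By Lemma~\ref{lem:heights}(a) both halves are represented by one lift $g$ with both ends in $S\cup S'$. If both ends are in $S$ or both are in $S'$, the halves agree. Otherwise $g\in\delta(D')$, and the halves have colors $\zeta$ and $\sigma(\chi(D'))=\zeta$.

Suppose that $e$ has a lift in $\delta(\tau D)$. By Lemma~\ref{lem:two} it has exactly one, of the form $\tau g$ with $g\in\delta(D)$; let $\hat u\in D$ and $\hat v\notin D$ be the ends of $g$. By Lemma~\ref{lem:heights}(b), applied to $\tau D$, the halves of $e$ are represented by $\tau g$ at $\tau\hat u$ and by $g$ at $\hat v$. We saw that $\hat v\in S$, so the second half has color $\xi$. The end $\tau\hat v$ of $\tau g$ lies outside $\tau D\supseteq D'$, and $\tau g\notin\delta(D')$, so $\tau\hat u\notin D'$. Hence $\tau\hat u\in S'$, and the first half has color $\sigma(\chi(\tau D))=\xi$.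
\end{proof}

\begin{lemma}\label{lem:notwo}
If $D\subseteq D'\subseteq\tau D$ are tight, then $\chi(D')-\chi(D)\in\{0,1\}$ in $\mathbb Z_3$.
\end{lemma}

\begin{proof}
Suppose $\chi(D')=\chi(D)+2$. The edges of $\delta(D)$, $\delta(\tau D)$ and $\delta(D')$ have the three different colors $\chi(D)$, $\chi(D)+1$ and $\chi(D)+2$, so these sets are disjoint. With $\psi=\chi$, neither equality of Lemma~\ref{lem:glue} holds, a contradiction.
\end{proof}

\subsection*{The winding number}
Lemma~\ref{lem:notwo} says that between $D$ and $\tau D$ the color of a tight cut changes once, from $\chi(D)$ to $\chi(D)+1$. For $s=1$ a whole period of levels lies between $D$ and $\tau D$, and this is all we need. For $s>1$ a period lies between $D$ and $\tau^sD$, the color changes $s$ times, and residues modulo $3$ no longer count the changes. The next lemma lifts the difference of colors to an integer that is additive along chains.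

\begin{lemma}\label{lem:K}
There is a function $K$ that assigns to each pair $D\subseteq D'$ of tight sets an integer $K(D,D')\ge0$ such that
\begin{enumerate}
\item[(K1)] $K(D,D')\equiv\chi(D')-\chi(D)\pmod3$;
\item[(K2)] $K(D,D'')=K(D,D')+K(D',D'')$ for $D\subseteq D'\subseteq D''$;
\item[(K3)] $K(D,\tau^mD)=m$ for $m\ge0$;
\item[(K4)] if $D'\subseteq\tau^mD$, then $K(D,D')\le m$.
\end{enumerate}
\end{lemma}

\begin{proof}
For tight sets $D\subseteq D'\subseteq\tau D$ let $\kappa(D,D')\in\{0,1\}$ be the integer representing $\chi(D')-\chi(D)$, given by Lemma~\ref{lem:notwo}. Thus $\kappa(D,D)=0$ and $\kappa(D,\tau D)=1$. If $D\subseteq D'\subseteq D''\subseteq\tau D$, then also $D''\subseteq\tau D'$, and $\kappa(D,D')+\kappa(D',D'')\in\{0,1,2\}$ is congruent modulo $3$ to $\kappa(D,D'')\in\{0,1\}$. Hence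
\begin{equation}\label{eq:kappa}
\kappa(D,D')+\kappa(D',D'')=\kappa(D,D'')\qquad\text{for } D\subseteq D'\subseteq D''\subseteq\tau D .
\end{equation}

Now let $D\subseteq D'$ be arbitrary tight sets. A chain $D=F_0\subseteq F_1\subseteq\dots\subseteq F_r=D'$ of tight sets is \emph{fine} if $F_{l+1}\subseteq\tau F_l$ for all $l$; its \emph{weight} is $\sum_l\kappa(F_l,F_{l+1})$. Fine chains exist: choose $M$ with $D'\subseteq\tau^MD$ and put $E_m=D'\cap\tau^mD$ for $0\le m\le M$. These sets are tight and increasing, $E_0=D$, $E_M=D'$, and $E_{m+1}\subseteq\tau D'\cap\tau^{m+1}D=\tau E_m$.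

We show that every fine chain $(F_l)$ from $D$ to $D'$ has the same weight as $(E_m)$. The sets $H_{l,m}=F_l\cap E_m$ are tight, increasing in each index, and $H_{l',m'}\subseteq\tau F_l\cap\tau E_m=\tau H_{l,m}$ whenever $l'\le l+1$ and $m'\le m+1$. So the numbers $a_{l,m}=\kappa(H_{l,m},H_{l+1,m})$ and $b_{l,m}=\kappa(H_{l,m},H_{l,m+1})$ are defined, and \eqref{eq:kappa}, applied along the two routes from $H_{l,m}$ to $H_{l+1,m+1}$, gives $a_{l,m}+b_{l+1,m}=b_{l,m}+a_{l,m+1}$. Summing over $0\le l<r$ and $0\le m<M$ and cancelling,
\[
\sum_{l}a_{l,0}+\sum_m b_{r,m}=\sum_m b_{0,m}+\sum_l a_{l,M}.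
\]
Here $H_{l,0}=H_{0,m}=D$, so $a_{l,0}=b_{0,m}=0$, while $H_{r,m}=E_m$ and $H_{l,M}=F_l$. The identity therefore says that the two weights are equal.

Let $K(D,D')$ be this common weight. It is nonnegative and satisfies (K1). Concatenating fine chains gives (K2). The fine chain $D,\tau D,\dots,\tau^mD$ gives (K3). For (K4), note that $K(D,D')+K(D',\tau^mD)=m$ by (K2) and (K3).
\end{proof}

\section{Empty levels, segments and ladders}\label{sec:zeros}

Let $X_j=\delta(U_j)$. By \eqref{eq:match}, an edge joining a level at most $j$ to a level at least $j+1$ has label $j$ or $j+1$. So $X_j$ consists of the label-$j$ edges with exactly one end in $V_{j+1}$ and the label-$(j+1)$ edges with exactly one end in $V_j$. Every vertex of $V_{j+1}$ lies on one edge of label $j$, so the number of edges of the first kind has the parity of $|V_{j+1}|$; in the same way the number of the second kind has the parity of $|V_j|$. By Lemmas~\ref{lem:even} and~\ref{lem:two}, $|X_j|$ is even and at least $2$.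

Call $j$ a \emph{zero} if $w_j=0$. Then $X_j$ is a matching of label-$j$ edges joining $V_{j-1}$ to $V_{j+1}$; as it is nonempty, $j-1$ and $j+1$ are not zeros. The zero $j$ is \emph{thin} if $|X_j|=2$ and \emph{thick} if $|X_j|\ge4$. For a thick zero, $w_{j-1},w_{j+1}\ge2$. For a thin zero, $U_j$ is tight and $\chi(U_j)\equiv j\pmod 3$ by Lemma~\ref{lem:labels}(a). Since $\tau^sU_j=U_{j+N}$, the set of thin zeros is invariant under translation by $N$.

If there is no thin zero, then each zero $z$ is followed by a level with $w_{z+1}\ge2$, so the sum of $w_j$ over a period is at least $N\ge(8N+s)/9$, and \eqref{eq:goal} holds. From now on we assume that thin zeros exist. A \emph{segment} is a pair $j<j'$ of consecutive thin zeros. Its \emph{length}, \emph{weight} and \emph{winding number} are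
\[
d=j'-j\ \ge2,\qquad W=\sum_{j<i<j'}w_i,\qquad K=K(U_j,U_{j'})\equiv d\pmod 3,
\]
the congruence by (K1). All zeros strictly inside a segment are thick, so Lemma~\ref{lem:count} applies:
\begin{equation}\label{eq:W}
W\ge d-1,\quad\text{and}\quad W\ge d\ \text{ unless } w_i=1 \text{ for all } j<i<j'.
\end{equation}

The segments with $W=d-1$ are the cheap ones, and they have a rigid structure. A \emph{dangling edge} is an edge with only one end. A \emph{ladder of length $d$} consists of a graph without cycles of length at most $4$ on a vertex set $V_1\cup\dots\cup V_{d-1}$, where the $V_i$ are disjoint and $|V_i|=2$, four dangling edges, and a labeling of all edges such that the edges at each vertex of $V_i$ have labels $i-1,i,i+1$, and the dangling edges are exactly the two edges of label $0$, at $V_1$ (the \emph{left} ones), and the two edges of label $d$, at $V_{d-1}$ (the \emph{right} ones). For $1\le i\le d-1$ the edges of label $i$ then form a perfect matching of $V_{i-1}\cup V_i\cup V_{i+1}$, where $V_0=V_d=\emptyset$.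

\begin{lemma}\label{lem:isladder}
Let $j<j'=j+d$ be a segment with $W=d-1$. Then $S=V_{j+1}\cup\dots\cup V_{j'-1}$, with the edges of $X_j$ and $X_{j'}$ as dangling edges and all levels and labels lowered by $j$, is a ladder of length $d$. There is no ladder of length $3$ or $4$.
\end{lemma}

\begin{proof}
By \eqref{eq:W} each level of $S$ has two vertices. The two edges of $X_j$ form a matching from $V_{j-1}$ to $V_{j+1}$, so they are the label-$j$ edges at $S$; in the same way the two edges of $X_{j'}$ are the label-$j'$ edges at $S$. An edge of label $i$ with $j<i<j'$ has both ends in $S$, by \eqref{eq:match} and $V_j=V_{j'}=\emptyset$. The condition on cycles holds because $\Gamma$ has girth at least $5$. A ladder of length $d$ has $2(d-1)$ vertices and $3d-5$ edges that are not dangling, which contradicts Lemma~\ref{lem:small} for $d=3$ and $d=4$.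
\end{proof}

\section{Recoloring ladders of length six and seven}\label{sec:ladders}

Ladders of length $6$ and $7$ are not excluded by the girth alone. We exclude them with Lemma~\ref{lem:glue}. For a segment of length $6$ we have $\chi(U_{j'})\ne\chi(\tau U_j)$, so a coloring with different colors on the left and on the right is a contradiction; for length $7$ we have $\chi(U_{j'})=\chi(\tau U_j)$, so we look for a coloring with the same color on both sides.

A $3$-edge-coloring of a ladder includes the dangling edges. The labels modulo $3$ give the \emph{standard coloring}. Replacing each level $i$ and each label $i$ by $d-i$ gives again a ladder, the \emph{reflection}, in which left and right are exchanged. Recall Kempe changes: in a $3$-edge-coloring, the edges of two given colors form disjoint cycles and paths, each path beginning and ending with a dangling edge, and exchanging the two colors along one of them gives another $3$-edge-coloring. A \emph{left chain} is such a path for the standard coloring that begins and ends with the two left dangling edges. Exchanging along it changes the color of both left dangling edges and of neither right one.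

The plan is to try a left chain first. When there is none, the girth determines the ladder, and we write down a coloring. The first step is to list the possible ends. Write $V_1=\{a,a'\}$, $V_2=\{b,b'\}$, $V_3=\{c,c'\}$, $V_4=\{x,y\}$.

\begin{lemma}\label{lem:ends}
In a ladder of length $d\ge6$ in which $aa'$ is not an edge, the vertices inside the levels can be named so that the edges of label $1$ are $ab,a'b'$ and the edges of labels $2$ and $3$ are of one of the following three types (Figure~\ref{fig:ends}).
\[
\begin{array}{c|c|c}
\text{type} & \text{label } 2 & \text{label } 3\\ \hline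
\mathrm{I} & bb',\ ac,\ a'c' & cc',\ bx,\ b'y\\
\mathrm{II} & ab',\ a'c,\ bc' & bc,\ b'x,\ c'y\\
\mathrm{III} & ab',\ a'c,\ bc' & cc',\ bx,\ b'y
\end{array}
\]
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9,inner sep=1.5pt]
\begin{scope}
\path (1,1.2) node (a) {$a$} (1,0) node (ap) {$a'$} (2,1.2) node (b) {$b$} (2,0) node (bp) {$b'$} (3,1.2) node (c) {$c$} (3,0) node (cp) {$c'$} (4,1.2) node (x) {$x$} (4,0) node (y) {$y$} (2.5,-1) node {type I};
\draw[dotted] (0.3,1.2)--(a) (0.3,0)--(ap);
\draw (a)--(b) (ap)--(bp);
\draw[dashed] (b)--(bp) (a) to[bend left=45] (c) (ap) to[bend right=45] (cp);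
\draw[very thick] (c)--(cp) (b) to[bend left=45] (x) (bp) to[bend right=45] (y);
\end{scope}
\begin{scope}[xshift=4.6cm]
\path (1,1.2) node (a) {$a$} (1,0) node (ap) {$a'$} (2,1.2) node (b) {$b$} (2,0) node (bp) {$b'$} (3,0) node (c) {$c$} (3,1.2) node (cp) {$c'$} (4,0) node (x) {$x$} (4,1.2) node (y) {$y$} (2.5,-1) node {type II};
\draw[dotted] (0.3,1.2)--(a) (0.3,0)--(ap);
\draw (a)--(b) (ap)--(bp);
\draw[dashed] (a)--(bp) (b)--(cp) (ap) to[bend right=45] (c);
\draw[very thick] (b)--(c) (cp)--(y) (bp) to[bend right=45] (x);
\end{scope}
\begin{scope}[xshift=9.2cm]
\path (1,1.2) node (a) {$a$} (1,0) node (ap) {$a'$} (2,1.2) node (b) {$b$} (2,0) node (bp) {$b'$} (3,0) node (c) {$c$} (3,1.2) node (cp) {$c'$} (4,1.2) node (x) {$x$} (4,0) node (y) {$y$} (2.5,-1) node {type III};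
\draw[dotted] (0.3,1.2)--(a) (0.3,0)--(ap);
\draw (a)--(b) (ap)--(bp);
\draw[dashed] (a)--(bp) (b)--(cp) (ap) to[bend right=45] (c);
\draw[very thick] (c)--(cp) (b) to[bend left=45] (x) (bp) to[bend right=45] (y);
\end{scope}
\end{tikzpicture}
\caption{The three possible left ends of a ladder in which $aa'$ is not an edge. The columns are the levels $V_1,\dots,V_4$. Edges of label $0$ (dangling) are dotted, of label $1$ thin, of label $2$ dashed, of label $3$ thick; edges of larger labels are not drawn.}\label{fig:ends}
\end{figure}

\begin{proof}
The label-$1$ edges match $\{a,a',b,b'\}$ perfectly without using $aa'$, so they are $ab,a'b'$ after naming. The label-$2$ edges match $V_1\cup V_2\cup V_3$; they cannot be $aa'$, nor $ab$ or $a'b'$, which would be parallel edges. The pair $ab',a'b$ would close the $4$-cycle $aba'b'$. So either both $a$ and $a'$ are matched into $V_3$, and the label-$2$ edges are $bb',ac,a'c'$; or exactly one of them is, and after exchanging primed and unprimed letters the label-$2$ edges are $ab',a'c,bc'$.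

The label-$3$ edges match $V_2\cup V_3\cup V_4$. In the first case, $bc$ gives the triangle $abc$, $bc'$ the $4$-cycle $bb'a'c'$, $b'c'$ the triangle $a'b'c'$, $b'c$ the $4$-cycle $b'bac$, and $bb'$ a parallel edge. So $b$ and $b'$ are matched into $V_4$, and $cc'$ remains: type I. In the second case, $bb'$ gives the triangle $abb'$, $b'c$ the triangle $a'b'c$, $b'c'$ the $4$-cycle $b'abc'$, and $bc'$ a parallel edge. So $b'$ is matched into $V_4$. Either $b$ is matched to $c$, and then $c'$ is matched into $V_4$: type II; or $b$ is matched into $V_4$, and $cc'$ remains: type III.
\end{proof}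

Applied to the reflection, Lemma~\ref{lem:ends} describes the right end. We use capital letters, $V_{d-1}=\{A,A'\}$, $V_{d-2}=\{B,B'\}$, $V_{d-3}=\{C,C'\}$. If $AA'$ is not an edge, the names can be chosen so that the edges of label $d-1$ are $AB,A'B'$ and the right end is of one of the following types.
\[
\begin{array}{c|c|c}
\text{type} & \text{label } d-2 & \text{label } d-3\\ \hline
\mathrm{I}' & BB',\ AC,\ A'C' & CC';\ B,B' \text{ joined to } V_{d-4}\\
\mathrm{II}' & AB',\ A'C,\ BC' & BC;\ B',C' \text{ joined to } V_{d-4}\\
\mathrm{III}' & AB',\ A'C,\ BC' & CC';\ B,B' \text{ joined to } V_{d-4}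
\end{array}
\]
The explicit colorings below use colors $1,2,3$. To verify one, it suffices to check that the listed edges are all the edges that are not dangling, and that each color class, together with the dangling edges of that color, covers every vertex once.

\begin{lemma}\label{lem:six}
Every ladder of length $6$ has a $3$-edge-coloring in which both left dangling edges have one color and both right dangling edges have one different color.
\end{lemma}

\begin{proof}
Suppose that a ladder has no such coloring; then neither has its reflection. In the standard coloring all four dangling edges have color $0$, so there is no left chain with colors $\{0,1\}$ or $\{0,2\}$. An edge $aa'$ would have label $1$ or $2$ and would form such a chain with the two left dangling edges. So $aa'$ is not an edge. In type I the path through $a,c,c',a'$ has labels $0,2,3,2,0$ and is a left chain with colors $\{0,2\}$. So the left end has type II or III. The same argument in the reflection shows that the right end has type II$'$ or III$'$. Here $\{B,B'\}=\{x,y\}$, $\{C,C'\}=\{c,c'\}$, and both tables describe label $3$. Types III and III$'$ have a label-$3$ edge inside $V_3$, and types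 II and II$'$ do not, so two cases remain.

\emph{Types} II, II$'$. The only label-$3$ edge between $V_3$ and $V_4$ is $c'y$, so $BC=yc'$, that is, $B=y$, $C=c'$, $C'=c$. The label-$4$ edge $BC'=yc$ closes the $4$-cycle $c'ycb$.

\emph{Types} III, III$'$. Consider the label-$4$ edge $BC'$. The choice $xc'$ gives the triangle $xbc'$, the choice $xc$ the $4$-cycle $xbc'c$, and the choice $yc$ the $4$-cycle $yb'a'c$. So $B=y$, $C'=c'$, $B'=x$, $C=c$. The edges of label $4$ are $Ax,A'c,yc'$, and those of label $5$ are $Ay,A'x$. Give the left dangling edges color $1$, the right ones color $2$, and color the $13$ remaining edges as follows.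
\[
\begin{array}{c|l|l}
\text{color}&\text{edges}&\text{vertices not covered}\\ \hline
1& b'y,\ bc',\ Ax,\ A'c & a,a'\\
2& ab',\ a'c,\ bx,\ c'y & A,A'\\
3& ab,\ a'b',\ A'x,\ Ay,\ cc' & \text{none}
\end{array}
\]
This is a coloring of the required kind, a contradiction.
\end{proof}

\begin{lemma}\label{lem:seven}
Every ladder of length $7$ has a $3$-edge-coloring in which all four dangling edges have the same color.
\end{lemma}

\begin{proof}
Suppose that a ladder has no such coloring; then neither has its reflection. In the standard coloring the left dangling edges have color $0$ and the right ones have color $7\equiv1$, so there is no left chain with colors $\{0,1\}$.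

We first show that $aa'$ is not an edge. With label $1$ it would form a left chain with colors $\{0,1\}$. Suppose that it has label $2$. Then the label-$1$ edges are $ab,a'b'$ after naming, and $V_2,\dots,V_6$, with $ab,a'b'$ as left dangling edges and all levels and labels lowered by $1$, is a ladder of length $6$. By Lemma~\ref{lem:six} it has a coloring with a color $\xi$ on $ab,a'b'$ and a color $\zeta\ne\xi$ on the right dangling edges. Give the dangling edges at $a,a'$ the color $\zeta$ and the edge $aa'$ the third color; all four dangling edges now have color $\zeta$. So $aa'$ is not an edge and, by reflection, neither is $AA'$. Both tables apply, with $V_6=\{A,A'\}$, $V_5=\{B,B'\}$, $V_4=\{C,C'\}=\{x,y\}$; the right table describes labels $5$ and $4$.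

If the left end has type I or III and the right end has type I$'$ or III$'$, then $bx$, $b'y$ have label $3$ and $xy=CC'$ has label $4$. The path through $a,b,x,y,b',a'$ has labels $0,1,3,4,3,1,0$ and is a left chain with colors $\{0,1\}$. So the left end has type II or the right end has type II$'$. The pairs (II, I$'$) and (III, II$'$) are reflections of (I, II$'$) and (II, III$'$), so three cases remain.

\emph{Types} II, II$'$. Consider the label-$4$ edge from $C'$ to $V_3$. The choice $yc'$ is parallel to a label-$3$ edge, $yc$ gives the $4$-cycle $yc'bc$, and $xc$ gives the $4$-cycle $xb'a'c$. So it is $xc'$, with $C'=x$ and $C=y$. The edges $BC=By$ and $BC'=Bx$ close the $4$-cycle $Byc'x$.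

\emph{Types} II, III$'$. The label-$4$ edges are $xy$ and two edges joining $B,B'$ to $c,c'$ in some order. Suppose first that $C'=x$, $C=y$, so that $Bx$ and $A'y$ have label $5$. An edge $Bc'$ would close the $4$-cycle $Bc'yx$, so $Bc$ and $B'c'$ are edges, and $A'yc'B'$ is a $4$-cycle. Hence $C'=y$, $C=x$, and the label-$5$ edges are $AB',A'x,By$. An edge $Bc'$ would close the triangle $Bc'y$, so $Bc$ and $B'c'$ are edges. Give all dangling edges color $1$ and color the $16$ remaining edges as follows.
\[
\begin{array}{c|l|l}
\text{color}&\text{edges}&\text{vertices not covered}\\ \hline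
1& b'x,\ bc,\ B'c',\ By & a,a',A,A'\\
2& ab,\ a'b',\ c'y,\ Bc,\ AB',\ A'x & \text{none}\\
3& ab',\ a'c,\ bc',\ xy,\ AB,\ A'B' & \text{none}
\end{array}
\]

\emph{Types} I, II$'$. Type I is symmetric under exchanging $a,b,c,x$ with $a',b',c',y$, so we may take $C=x$, $C'=y$. The label-$4$ edges are $Bx$ and two edges joining $B',y$ to $c,c'$ in some order; the label-$5$ edges are $AB',A'x,By$. An edge $yc'$ would close the $4$-cycle $yb'a'c'$, so $yc$ and $B'c'$ are edges. Give all dangling edges color $1$ and color the $16$ remaining edges as follows.
\[
\begin{array}{c|l|l}
\text{color}&\text{edges}&\text{vertices not covered}\\ \hline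
1& bb',\ cy,\ Bx,\ B'c' & a,a',A,A'\\
2& ac,\ a'c',\ bx,\ b'y,\ AB,\ A'B' & \text{none}\\
3& ab,\ a'b',\ cc',\ By,\ AB',\ A'x & \text{none}
\end{array}
\]
Each case ends in a forbidden cycle or in a coloring of the required kind, a contradiction.
\end{proof}

\section{The segment inequality and the end of the proof}\label{sec:end}

\begin{lemma}\label{lem:short}
A segment of length $d\in\{3,4,6,7\}$ has $W\ge d$.
\end{lemma}

\begin{proof}
Suppose $W=d-1$. By Lemma~\ref{lem:isladder} the set $S=V_{j+1}\cup\dots\cup V_{j'-1}$ carries a ladder of length $d$, and $d\in\{6,7\}$. Let $D=U_j$ and $D'=U_{j'}$, so that $D'\setminus D=S$. Here the hypothesis $t\ge3s$ enters: $\tau$ raises levels and labels by at least $10>d$. First, a vertex $\hat u$ of level at most $j'$ has $\tau^{-1}\hat u$ of level at most $j$, so $D'\subseteq\tau D$. Second, the edges of $\delta(D)$, $\delta(D')$ and $\delta(\tau D)$ have labels $j$, $j'$ and at least $j+10$, so these sets are disjoint. Lemma~\ref{lem:glue} applies. If $d=6$, then $\chi(D')\equiv j$ differs from $\chi(\tau D)\equiv j+1$, and Lemma~\ref{lem:six} gives a coloring with $\xi\ne\zeta$, so neither equality holds. If $d=7$, then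 $\chi(D')=\chi(\tau D)$, and Lemma~\ref{lem:seven} gives a coloring with $\xi=\zeta$, so both hold. Both cases contradict Lemma~\ref{lem:glue}.
\end{proof}

Over one period the lengths add up to $N$ and the winding numbers add up to $s$. Comparing with \eqref{eq:goal} shows which inequality each segment has to satisfy.

\begin{lemma}\label{lem:segment}
Every segment satisfies $W\ge\dfrac{8d+K}{9}$.
\end{lemma}

\begin{proof}
The inequality $d-1\ge(8d+K)/9$ is equivalent to $d\ge K+9$, so by \eqref{eq:W} the lemma holds when $d\ge K+9$. It also holds when $W\ge d\ge K$. Recall that $d\ge2$ and $d\equiv K\pmod3$.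

If $K=0$, then $d\ge9$ or $d\in\{3,6\}$. If $K=1$, then $d\ge10$ or $d\in\{4,7\}$. The short lengths are covered by Lemma~\ref{lem:short}.

Let $K\ge2$. A large winding number forces a long segment. By (K4), $U_{j'}\not\subseteq\tau^{K-1}U_j$, so there is a vertex $\hat u$ of level at most $j'$ such that $\tau^{-(K-1)}\hat u$ has level at least $j+1$. Since $\tau$ raises levels by at least $10$, we get $j'-10(K-1)\ge j+1$, that is, $d\ge10K-9$, and $10K-9\ge K+9$ for $K\ge2$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
We must prove \eqref{eq:goal}, and by Section~\ref{sec:zeros} we may assume that there is a thin zero $j_0$. Then $j_0+N$ is a thin zero too. Let $j_0<j_1<\dots<j_r=j_0+N$ be all thin zeros in $[j_0,j_0+N]$, and let $d_i,W_i,K_i$ belong to the segment $j_{i-1}<j_i$. Then $\sum_id_i=N$, and (K2), (K3) give $\sum_iK_i=K(U_{j_0},\tau^sU_{j_0})=s$. Since $w_{j_i}=0$, Lemma~\ref{lem:segment} yields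
\[
ks=\sum_{j=j_0+1}^{j_0+N}w_j=\sum_{i=1}^rW_i\ \ge\ \frac{8N+s}{9}=\frac{24t+9s}{9},
\]
which is $k\ge\frac{8t}{3s}+1$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main} and Corollary~\ref{cor:b}; in particular $b(5,4)=8/3$. We close with three remarks on what the parts of the proof contribute.

\begin{remark}[The role of the girth]
The girth is used only in Lemma~\ref{lem:small} and in Section~\ref{sec:ladders}, that is, for segments of length $3,4,6,7$. If $4$-cycles are allowed, there is a labeled piece of length $3$ that Lemma~\ref{lem:glue} does not exclude: take $ab,a'b'$ with label $1$ and $ab',a'b$ with label $2$, the left dangling edges at $a,a'$ and the right ones at $b,b'$. If the left edges had color $\xi$ and the right edges color $\zeta\neq\xi$, then $ab$ and $ab'$ would both need the third color. So $\xi=\zeta$ in every such coloring, and the analogue of Lemma~\ref{lem:six} fails.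
\end{remark}

\begin{remark}[The role of length seven]
Lemma~\ref{lem:seven} is needed only for the sharp form of the bound. Without it, a segment with $d=7$ and $K=1$ has $W\ge6=(8d-2K)/9$, and the proof of Lemma~\ref{lem:segment} gives $W\ge(8d-2K)/9$ for all segments. Summing gives $ks\ge(24t+6s)/9$, so $s/t\ge\frac{8}{3k-2}>\frac{8/3}{k}$, which already yields $b(5,4)=8/3$.
\end{remark}

\begin{remark}[Equality, and length nine]
Suppose that equality holds in \eqref{eq:key}. Then thin zeros exist, since otherwise $ks\ge N>(8N+s)/9$, and every segment has $W=(8d+K)/9$. With $W\ge d-1$ this forces $d\le K+9$, and the proof of Lemma~\ref{lem:segment} leaves only $(d,K)=(9,0),(10,1),(11,2)$, each with $W=d-1$. So every segment is a ladder with $d=9+K$, and a period has $r=(N-s)/9=t/3$ segments, at most $s$ of them with $K\ge1$. For the snark on $8m+2$ vertices with $m\ge3$ we have $t/3=ms/2>s$, so its cover contains a ladder of length $9$. Lemma~\ref{lem:glue} applies to it as in the proof of Lemma~\ref{lem:short}, because $9<10$, and shows that $\xi=\zeta$ in every coloring that is constant on the left and on the right dangling edges. Thus the analogue of Lemma~\ref{lem:six}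 fails for length $9$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Asymptotic lower bounds on circular chromatic index of snarks},
\texttt{http://www.combinatorics.org/ojs/index.php/eljc/article/download/v20i2p2/pdf}

\end{thebibliography}
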